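\title{A sharp bound for polynomials whose roots have nonnegative power sums}

\begin{abstract}
Consider a monic polynomial $p$ of degree $n$ with a real root $\lambda_1\ge0$ of maximal modulus, and suppose that the first $n-1$ power sums of its roots are nonnegative. We prove that $p$ lies below $x^n-\lambda_1^n$ on the ray $[\lambda_1,\infty)$. The bound holds for $|p|$ as soon as the first $n-2$ power sums have nonnegative real part, the ratio of the two sides is monotone, and we determine the cases of equality. None of these $n-2$ conditions can be omitted. The proof bounds the Poisson kernel from below by a trigonometric polynomial with positive coefficients, built from the Fej\'er kernel, that touches it at the nontrivial $n$-th roots of unity.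
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge1$, let $\lambda_1,\dots,\lambda_n$ be complex numbers (repetitions allowed), and write
\[
p(x)=\prod_{i=1}^n(x-\lambda_i),\qquad S_k=\sum_{i=1}^n\lambda_i^k .
\]
An inequality between complex quantities means that both sides are real and the inequality holds. We consider two hypotheses:
\begin{itemize}
\item[(i)] $\lambda_1\ge|\lambda_i|$ for $1\le i\le n$;
\item[(ii)] $S_k\ge0$ for $1\le k\le n-1$.
\end{itemize}
The question, taken from \cite{source}, is whether (i) and (ii) imply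
\begin{equation}\label{eq:main}
p(\lambda)\le\lambda^n-\lambda_1^n\qquad\text{for every real }\lambda\ge\lambda_1 .
\end{equation}

The hypotheses are properties of the spectrum of an $n\times n$ matrix $A$ with nonnegative entries. By the Perron--Frobenius theorem the spectral radius of $A$ is an eigenvalue, which is (i), and $S_k$ is the trace of $A^k$, which is nonnegative. The right side of \eqref{eq:main} is the characteristic polynomial of $\lambda_1$ times the permutation matrix of an $n$-cycle. The question is thus whether the $n$-cycle remains extremal when one forgets the matrix and keeps only (i) and the first $n-1$ trace conditions.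

There is also a geometric reading. The number $|p(\lambda)|$ is the product of the distances from $\lambda$ to $n$ points in the disk $|z|\le\lambda_1$, one of which is pinned at $\lambda_1$. Under (i) alone the product is largest when the other points all sit at $-\lambda_1$. For $n=2$ this is exactly the bound: $|\lambda-\lambda_2|\le\lambda+\lambda_1$. For $n=3$ it is too large, since the points $1,-1,-1$ give $(\lambda-1)(\lambda+1)^2>\lambda^3-1$ for $\lambda>1$. Hypothesis (ii) forbids such crowding on the far side: $S_1\ge0$ says that the centroid of the points lies on the nonnegative real axis, and $S_k\ge0$ says the same of their $k$-th powers. The vertices $\lambda_1e^{2\pi ij/n}$ of the regular $n$-gon make all the conditions in (ii) tight, and they give equality in \eqref{eq:main}. One therefore guesses that the regular $n$-gon is extremal, and it is.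

\begin{theorem}\label{thm:main}
Under {\rm(i)} and {\rm(ii)}, $p(\lambda)$ is real and $p(\lambda)\le\lambda^n-\lambda_1^n$ for all real $\lambda\ge\lambda_1$.
\end{theorem}

We deduce this from a stronger statement, with fewer hypotheses.

\begin{theorem}\label{thm:strong}
Assume {\rm(i)}, $\lambda_1>0$, and $\operatorname{Re}S_k\ge0$ for $1\le k\le n-2$ (no condition if $n\le2$).
\begin{itemize}
\item[(a)] For every $\lambda>\lambda_1$,
\[
\operatorname{Re}\frac{p'(\lambda)}{p(\lambda)}=\operatorname{Re}\sum_{i=1}^n\frac1{\lambda-\lambda_i}\ \ge\ \frac{n\lambda^{n-1}}{\lambda^n-\lambda_1^n}.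
\]
\item[(b)] The function $\lambda\mapsto|p(\lambda)|/(\lambda^n-\lambda_1^n)$ is nondecreasing on $(\lambda_1,\infty)$ with limit $1$ at $\infty$. Hence $|p(\lambda)|\le\lambda^n-\lambda_1^n$ for all $\lambda\ge\lambda_1$, and $\prod_{i\ge2}|\lambda_1-\lambda_i|\le n\lambda_1^{n-1}$.
\item[(c)] Let $n\ge2$. Equality $|p(\lambda)|=\lambda^n-\lambda_1^n$ at some $\lambda>\lambda_1$, or equality $\prod_{i\ge2}|\lambda_1-\lambda_i|=n\lambda_1^{n-1}$, holds if and only if all $\lambda_i/\lambda_1$ are $n$-th roots of unity and their multiplicities $m_j$ at $e^{2\pi ij/n}$ satisfy $m_j+m_{-j}=2$ for all $j$ modulo $n$. If $p$ has real coefficients, this says exactly that $p(x)=x^n-\lambda_1^n$.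
\end{itemize}
\end{theorem}

The sign of $S_{n-1}$ is not used in Theorem~\ref{thm:strong}. Every other condition in (ii) is needed.

\begin{theorem}\label{thm:sharp}
Let $n\ge3$ and $1\le k\le n-2$. There are $\lambda_1,\dots,\lambda_n$, the roots of a real polynomial, satisfying {\rm(i)} and $S_j\ge0$ for all $1\le j\le n-1$ with $j\ne k$, for which the inequality in \eqref{eq:main} fails for all sufficiently large $\lambda$.
\end{theorem}

The following cases are recorded in \cite{source}. Under the stronger hypothesis that (i) holds and $S_k\ge0$ for all positive integers $k$ (the ``weak conjecture''), \eqref{eq:main} holds when $n\le5$ and when all $\lambda_i$ are real, and there are numbers $c_n>\lambda_1$, with $c_n\to\lambda_1$ as $n\to\infty$, such that the inequality holds for all $\lambda\ge c_n$. Also, \eqref{eq:main} holds for the eigenvalues of a nonnegative matrix. Theorem~\ref{thm:main} contains these cases.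

\section{Reduction to a lower bound for the Poisson kernel}\label{sec:reduction}

Dividing $\lambda$ and all $\lambda_i$ by $\lambda_1>0$ divides $S_k$ by $\lambda_1^k$, both sides of (a) are multiplied by $\lambda_1$, the ratio in (b) is unchanged, and both sides of the last inequality in (b) are divided by $\lambda_1^{n-1}$. So in proving Theorem~\ref{thm:strong} we may take $\lambda_1=1$. For $n=1$ we have $p(\lambda)=\lambda-1$ and (a), (b) hold with equality. In Sections \ref{sec:reduction}--\ref{sec:minorant} we assume
\[
n\ge2,\qquad \lambda_1=1,\qquad |\lambda_i|\le1,\qquad \omega=e^{2\pi i/n},\qquad \lambda>1,\qquad s=1/\lambda\in(0,1).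
\]
We use the geometric sum
\begin{equation}\label{eq:roots}
\sum_{j=0}^{n-1}\omega^{jk}=\begin{cases}n&\text{if } n\mid k,\\ 0&\text{otherwise.}\end{cases}
\end{equation}

\subsection*{Power sums and the difficulty}
Multiplying the identities $1-w=\exp(-\sum_{k\ge1}w^k/k)$, valid for $|w|<1$, over $w=\lambda_it$ gives
\begin{equation}\label{eq:newton}
t^np(1/t)=\prod_{i=1}^n(1-\lambda_it)=\exp\Bigl(-\sum_{k\ge1}\frac{S_k}{k}t^k\Bigr)
\end{equation}
for any complex $\lambda_i$ and all $t$ with $|t|\max_i|\lambda_i|<1$. This is the generating-function form of Newton's identities: if $p(x)=x^n+a_1x^{n-1}+\dots+a_n$, the left side is $1+a_1t+\dots+a_nt^n$, so $a_k$ is a polynomial with rational coefficients in $S_1,\dots,S_k$.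

Put $t=s$ in \eqref{eq:newton} and take the logarithm of the modulus. The bound $|p(\lambda)|\le\lambda^n-1$ becomes
\[
\sum_{k\ge1}\frac{\operatorname{Re}S_k}{k}s^k\ \ge\ -\log(1-s^n)=\sum_{q\ge1}\frac{n}{qn}s^{qn}.
\]
A termwise comparison would need $\operatorname{Re}S_n\ge n$, which holds only if every $\lambda_i$ is an $n$-th root of unity. In general $\operatorname{Re}S_n<n$, and nothing is assumed about the sign of the higher power sums. What has to be shown is a trade-off: any deficit in the terms of degree $n-1$ and higher is paid for by a surplus in $\operatorname{Re}S_1,\dots,\operatorname{Re}S_{n-2}$. For instance, the points $1,0,\dots,0$ have $S_n=1$ but also $S_1=1$.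

\subsection*{The logarithmic derivative}
Differentiating removes the factors $1/k$ and leaves the weights $s^k$. That they form a geometric sequence is what makes the computation in Section~\ref{sec:minorant} explicit. For $|z|<1/s$ let
\begin{equation}\label{eq:poisson}
P_s(z)=\operatorname{Re}\frac{1+sz}{1-sz}=1+2\sum_{k\ge1}s^k\operatorname{Re}z^k=\frac{1-s^2|z|^2}{|1-sz|^2}.
\end{equation}
The second form is the geometric series, and the third follows from $(1+sz)(1-s\bar z)=1-s^2|z|^2+s(z-\bar z)$. On $|z|=1$ this is the Poisson kernel of the unit disk, and it is positive. Since $\frac{1+sz}{1-sz}=\frac{2\lambda}{\lambda-z}-1$, we have $\sum_iP_s(\lambda_i)=2\lambda\operatorname{Re}\frac{p'(\lambda)}{p(\lambda)}-n$. The same formula applies to $x^n-1$ and its roots $\omega^j$, and subtracting gives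
\begin{equation}\label{eq:logder}
\sum_{i=1}^nP_s(\lambda_i)-\sum_{j=0}^{n-1}P_s(\omega^j)=2\lambda\Bigl(\operatorname{Re}\frac{p'(\lambda)}{p(\lambda)}-\frac{n\lambda^{n-1}}{\lambda^n-1}\Bigr).
\end{equation}
So part (a) says that, among admissible configurations, the roots of unity minimize $\sum_iP_s(\lambda_i)$.

\subsection*{A certificate}
Both the quantity to be minimized and the constraints $\operatorname{Re}\sum_i\lambda_i^k\ge0$ are sums over the points of a function of one point. As in linear programming, we look for multipliers $\beta_k$ for the constraints that reduce the problem to an inequality in a single point $z$. For real $\beta_0,\dots,\beta_{n-2}$ put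
\[
H(z)=\beta_0+2\sum_{k=1}^{n-2}\beta_k\operatorname{Re}z^k,\qquad u=P_s-H .
\]
Then $\sum_iH(\lambda_i)=n\beta_0+2\sum_k\beta_k\operatorname{Re}S_k$, while $\sum_jH(\omega^j)=n\beta_0$ by \eqref{eq:roots}. Write $P_s=u+H$ in both sums on the left of \eqref{eq:logder}. The terms $n\beta_0$ cancel, and so do $u(\lambda_1)=u(1)=u(\omega^0)$:
\begin{equation}\label{eq:master}
\sum_{i=1}^nP_s(\lambda_i)-\sum_{j=0}^{n-1}P_s(\omega^j)=\sum_{i=2}^nu(\lambda_i)-\sum_{j=1}^{n-1}u(\omega^j)+2\sum_{k=1}^{n-2}\beta_k\operatorname{Re}S_k .
\end{equation}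
The right side is nonnegative provided that
\begin{itemize}
\item[(R1)] $u\ge0$ on $|z|\le1$;
\item[(R2)] $u(\omega^j)=0$ for $1\le j\le n-1$;
\item[(R3)] $\beta_k\ge0$ for $1\le k\le n-2$.
\end{itemize}
Nothing is required of $u(1)$ beyond its sign. It is enough to check (R1) on the circle. Indeed $u$ is the real part of a function holomorphic on $|z|<1/s$, so it is harmonic there, and the minimum principle applies: \emph{a real function harmonic on a neighborhood of the closed disk attains its minimum over the closed disk on the boundary circle, and if it attains it also at an interior point, it is constant.}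

\section{The cases $n=2$ and $n=3$}\label{sec:small}

On the unit circle write $z=e^{i\theta}$ and $x=\cos\theta\in[-1,1]$. By \eqref{eq:poisson},
\[
P_s(z)=f(x),\qquad f(x)=\frac{1-s^2}{D(x)},\qquad D(x)=1+s^2-2sx>0,
\]
and $f$ is increasing and convex on $[-1,1]$.

For $n=2$ the function $H$ is a constant, and (R2) forces $H=f(-1)=\frac{1-s}{1+s}$. This is the minimum of $f$, so (R1) holds.

For $n=3$ we need $H=\beta_0+2\beta_1x$, a line below the graph of $f$ that meets it at $x=\operatorname{Re}\omega=\operatorname{Re}\omega^2=-\frac12$. This is an interior point of $[-1,1]$, so the line must be the tangent there. It lies below the graph because $f$ is convex, and its slope $2\beta_1$ is positive because $f$ is increasing. With the minimum principle, all three requirements hold, and for $|\lambda_2|,|\lambda_3|\le1$,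
\[
P_s(\lambda_2)+P_s(\lambda_3)\ \ge\ 2f(-\tfrac12)+f'(-\tfrac12)\bigl(\operatorname{Re}\lambda_2+\operatorname{Re}\lambda_3+1\bigr)=P_s(\omega)+P_s(\omega^2)+f'(-\tfrac12)\operatorname{Re}S_1 .
\]
Adding $P_s(1)$ to both sides and using \eqref{eq:logder} proves (a) for $n=3$.

Convexity will not be enough for larger $n$, so we compute the gap $u$ exactly. Let $h=x+\frac12$ and $D_0=D(-\frac12)=1+s+s^2$, so that $D=D_0-2sh$ and $f'(-\frac12)=2s(1-s^2)/D_0^2$. Then
\[
\frac1D-\frac1{D_0}-\frac{2sh}{D_0^2}=\frac{2sh}{DD_0}-\frac{2sh}{D_0^2}=\frac{(2sh)^2}{DD_0^2}.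
\]
Multiply by $1-s^2$ and note that $2h=1+2x=z^{-1}+1+z$. On the circle,
\begin{equation}\label{eq:n3}
u(z)=P_s(z)\,\frac{|1+z+z^2|^2}{(1+s+s^2)^2/s^2},\qquad \beta_1=\frac{s(1-s^2)}{(1+s+s^2)^2}.
\end{equation}
The gap is $P_s$ itself times a normalized square that vanishes at the nontrivial roots of unity. This form generalizes.

\section{The minorant built from the Fej\'er kernel}\label{sec:minorant}

For $|z|=1$ let
\begin{equation}\label{eq:fejer}
K(z)=\Bigl|\sum_{a=0}^{n-1}z^a\Bigr|^2=\sum_{a,b=0}^{n-1}z^{a-b}=\sum_{|j|<n}(n-|j|)z^j ,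
\end{equation}
where $n-|j|$ counts the pairs $(a,b)$ with $a-b=j$. This is $n$ times the Fej\'er kernel. Since $\sum_az^a=(z^n-1)/(z-1)$ for $z\ne1$ and $K(1)=n^2$, the function $K$ is nonnegative and vanishes exactly when $z^n=1$, $z\ne1$.

Requirements (R1) and (R2) leave no choice in the shape of $u$. On the circle $\operatorname{Re}z^m=\cos m\theta$ is a polynomial of degree $m$ in $x$, so $Du=(1-s^2)-DH$ is a polynomial of degree at most $n-1$ in $x$. It is nonnegative on $[-1,1]$ and vanishes at the points $\cos(2\pi j/n)$, $1\le j\le n/2$. A zero in $(-1,1)$ of a nonnegative polynomial is at least double. For odd $n$ there are $(n-1)/2$ such points; for even $n$ there are $(n-2)/2$, together with the endpoint $x=-1$. Either way this prescribes $n-1$ zeros with multiplicity. By the same argument $K$, a polynomial of degree exactly $n-1$ in $x$, has these zeros and no others. So $Du$ is a constant multiple of $K$; that is, $u$ is a constant multiple of $P_sK$. The count also shows why degree $n-2$ is the natural one for $H$: there are $n-1$ coefficients for $n-1$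 conditions.

Two things remain: that for a suitable constant $C$ the difference $P_s-P_sK/C$ really has degree at most $n-2$, and that its coefficients are positive, which is (R3). Both come from expanding $P_sK$ in powers of $z$. Multiplying by $K$ averages the coefficients $s^{|k|}$ of $P_s$ over a window $|j|<n$. Where the window sees only a geometric sequence, it reproduces that sequence up to the factor
\[
C=\sum_{|j|<n}(n-|j|)s^{-j}=\Bigl(\sum_{a=0}^{n-1}s^a\Bigr)\Bigl(\sum_{b=0}^{n-1}s^{-b}\Bigr)>0 .
\]
Where the window crosses the peak at $k=0$, the average falls short, and the shortfall is $C\beta_m$.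

\begin{lemma}\label{lem:key}
Let $n\ge2$ and $0<s<1$. For $0\le m\le n-2$ let
\[
\beta_m=\frac1C\sum_{l=1}^{n-1-m}(n-m-l)\bigl(s^{-l}-s^{l}\bigr),\qquad H_s(z)=\beta_0+2\sum_{m=1}^{n-2}\beta_m\operatorname{Re}z^m .
\]
Then $\beta_m>0$, and $u=P_s-H_s$ satisfies $u\ge0$ on $|z|\le1$. For $|z|\le1$, $u(z)=0$ if and only if $z^n=1$ and $z\ne1$.
\end{lemma}

\begin{proof}
The sum defining $\beta_m$ is nonempty, and in each term $n-m-l\ge1$ and $s^{-l}>s^l$. So $\beta_m>0$.

Let $|z|=1$. Then $2\operatorname{Re}z^k=z^k+z^{-k}$, so \eqref{eq:poisson} reads $P_s(z)=\sum_{k\in\mathbb Z}s^{|k|}z^k$, an absolutely convergent series. Multiplying by the finite sum \eqref{eq:fejer} and collecting powers of $z$,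
\[
P_s(z)K(z)=\sum_{m\in\mathbb Z}c_mz^m,\qquad c_m=\sum_{|j|<n}(n-|j|)\,s^{|m-j|}.
\]
Replacing $j$ by $-j$ shows $c_{-m}=c_m$, so let $m\ge0$. We compare $c_m$ with $s^mC=\sum_{|j|<n}(n-|j|)s^{m-j}$. The terms with $j\le m$ agree. If $m\ge n-1$ there are no others, and $c_m=s^mC$. If $0\le m\le n-2$, the terms with $m<j\le n-1$ differ, and with $l=j-m$,
\[
s^mC-c_m=\sum_{j=m+1}^{n-1}(n-j)\bigl(s^{m-j}-s^{j-m}\bigr)=\sum_{l=1}^{n-1-m}(n-m-l)\bigl(s^{-l}-s^l\bigr)=C\beta_m .
\]
Hence the coefficient of $z^m$ in $P_s-P_sK/C$, namely $s^{|m|}-c_m/C$, equals $\beta_{|m|}$ for $|m|\le n-2$ and $0$ otherwise. That is, $P_s-P_sK/C=H_s$, and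
\[
u=\frac1C\,P_sK\qquad\text{on }|z|=1 .
\]
As $P_s>0$, this shows that $u\ge0$ on the circle, with equality exactly at the zeros of $K$.

By the minimum principle $u\ge0$ on the closed disk. If $u$ vanished at an interior point, it would attain its minimum there and be identically zero, whereas $u(1)=n^2P_s(1)/C>0$. So $u>0$ in the open disk.
\end{proof}

For $n=3$ the lemma gives $C=(1+s+s^2)^2/s^2$ and $\beta_1=(s^{-1}-s)/C$, in agreement with \eqref{eq:n3}.

\section{Proof of the inequalities}\label{sec:ineq}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a) and (b)]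
As explained in Section~\ref{sec:reduction}, let $n\ge2$ and $\lambda_1=1$. Fix $\lambda>1$, put $s=1/\lambda$, and take $H=H_s$ from Lemma~\ref{lem:key}. Since $u(\omega^j)=0$ for $1\le j\le n-1$, identities \eqref{eq:logder} and \eqref{eq:master} combine to
\begin{equation}\label{eq:star}
2\lambda\Bigl(\operatorname{Re}\frac{p'(\lambda)}{p(\lambda)}-\frac{n\lambda^{n-1}}{\lambda^n-1}\Bigr)=\sum_{i=2}^nu(\lambda_i)+2\sum_{k=1}^{n-2}\beta_k\operatorname{Re}S_k .
\end{equation}
The first sum is nonnegative because $|\lambda_i|\le1$, and the second because $\beta_k>0$ and $\operatorname{Re}S_k\ge0$. This is (a).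

For (b), let $R(\lambda)=|p(\lambda)|/(\lambda^n-1)$, which is positive on $(1,\infty)$ because all roots of $p$ lie in the closed unit disk. For $z=a+bi$ with $|z|\le1$ and real $\lambda>1$,
\[
\frac{d}{d\lambda}\log|\lambda-z|=\frac12\frac{d}{d\lambda}\log\bigl((\lambda-a)^2+b^2\bigr)=\frac{\lambda-a}{|\lambda-z|^2}=\operatorname{Re}\frac1{\lambda-z}.
\]
Therefore
\begin{equation}\label{eq:dlogR}
\frac{d}{d\lambda}\log R(\lambda)=\operatorname{Re}\frac{p'(\lambda)}{p(\lambda)}-\frac{n\lambda^{n-1}}{\lambda^n-1},
\end{equation}
which is nonnegative by (a), so $R$ is nondecreasing. Also $R(\lambda)=\prod_i|1-\lambda_i/\lambda|\big/(1-\lambda^{-n})\to1$ as $\lambda\to\infty$. Hence $R\le1$, that is, $|p(\lambda)|\le\lambda^n-1$ for $\lambda>1$; at $\lambda=1$ both sides vanish. Finally, canceling the factor $\lambda-1$,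
\begin{equation}\label{eq:limit}
R(\lambda)=\frac{\prod_{i\ge2}|\lambda-\lambda_i|}{1+\lambda+\dots+\lambda^{n-1}}\ \longrightarrow\ \frac1n\prod_{i\ge2}|1-\lambda_i|\qquad(\lambda\downarrow1),
\end{equation}
and the limit is at most $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\lambda_1=0$, then all $\lambda_i=0$ by (i), and both sides equal $\lambda^n$. Let $\lambda_1>0$. By (ii), $S_1,\dots,S_{n-1}$ are real, so by \eqref{eq:newton} the coefficients $a_1,\dots,a_{n-1}$ of $p$ are real. From $p(\lambda_1)=0$ we get $a_n=-(\lambda_1^n+a_1\lambda_1^{n-1}+\dots+a_{n-1}\lambda_1)$, which is real because $\lambda_1$ is. Thus $p$ has real coefficients. The hypotheses of Theorem~\ref{thm:strong} hold, and part (b) gives $p(\lambda)\le|p(\lambda)|\le\lambda^n-\lambda_1^n$ for $\lambda\ge\lambda_1$.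
\end{proof}

\begin{remark}\label{rem:hyp}
Hypothesis (i) is used twice. That all points lie in the disk is used for $u(\lambda_i)\ge0$. Without it the theorem fails: the points $1,\,3+3i,\,3-3i$ have $S_1=7$ and $S_2=1$, but $p(2)=10>2^3-1$. That the point $1$ belongs to the configuration is used to cancel $u(1)$ in \eqref{eq:master}. Without it the comparison with $\lambda^n-1$ fails already when all points are $0$. Of the condition $S_{n-1}\ge0$, Theorem~\ref{thm:main} uses only that $S_{n-1}$ is real, to make $p$ real; for the points $1,i$ the value $p(\lambda)$ is not real when $\lambda>1$.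
\end{remark}

\section{The case of equality}\label{sec:equality}

The lemma locates the zeros of $u$, which confines an extremal configuration to the roots of unity. The vanishing of the $\operatorname{Re}S_k$ then determines the multiplicities up to the symmetry $z\mapsto\bar z$, which $|\lambda-z|$ cannot detect for real $\lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
Let $\lambda_1=1$ and let $R$ be as in Section~\ref{sec:ineq}. Suppose that $R(\lambda_0)=1$ for some $\lambda_0>1$, or that $\prod_{i\ge2}|1-\lambda_i|=n$, which by \eqref{eq:limit} means $R(\lambda)\to1$ as $\lambda\downarrow1$. Since $R$ is nondecreasing and at most $1$, it is identically $1$ on $[\lambda_0,\infty)$, respectively on $(1,\infty)$. By \eqref{eq:dlogR} the left side of \eqref{eq:star} vanishes for some $\lambda>1$. All terms on the right are nonnegative, so each is zero: $u(\lambda_i)=0$ for $i\ge2$ and, as $\beta_k>0$, $\operatorname{Re}S_k=0$ for $1\le k\le n-2$. By Lemma~\ref{lem:key} each $\lambda_i$ with $i\ge2$ is an $n$-th root of unity other than $1$.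

Let $m_j$ be the multiplicity of $\omega^j$, with $j$ modulo $n$. If $n=2$, then $\lambda_2=-1$, so $m_0=m_1=1$ and the condition holds. Let $n\ge3$. The missing power sum is recovered from the first: $\lambda_i^{n-1}=\lambda_i^{-1}=\overline{\lambda_i}$ gives $S_{n-1}=\overline{S_1}$, and $\operatorname{Re}S_1=0$ because $1\le n-2$. So $\operatorname{Re}S_k=0$ for $1\le k\le n-1$. Put $w_j=m_j+m_{-j}$ and $\widehat w_k=\sum_jw_j\omega^{jk}$. Then $\widehat w_0=2n$, and $\widehat w_k=S_k+\overline{S_k}=0$ for $1\le k\le n-1$. The inversion formula for the discrete Fourier transform, $w_j=\frac1n\sum_{k=0}^{n-1}\widehat w_k\,\omega^{-jk}$, which follows from \eqref{eq:roots}, gives $w_j=2$ for all $j$.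

Conversely, suppose that all $\lambda_i$ are $n$-th roots of unity and $m_j+m_{-j}=2$ for all $j$. For real $\lambda>1$ we have $|\lambda-\omega^j|=|\lambda-\omega^{-j}|$, so
\[
|p(\lambda)|^2=\prod_j|\lambda-\omega^j|^{m_j}\prod_j|\lambda-\omega^{-j}|^{m_j}=\prod_j|\lambda-\omega^j|^{m_j+m_{-j}}=(\lambda^n-1)^2 .
\]
Thus $R\equiv1$ on $(1,\infty)$, and by \eqref{eq:limit} the product $\prod_{i\ge2}|1-\lambda_i|$ equals $n$.

If $p$ has real coefficients, conjugate roots have equal multiplicities, so $m_j=m_{-j}$. The condition then says that all $m_j=1$, that is, $p(x)=x^n-1$.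
\end{proof}

In particular, in Theorem~\ref{thm:main} with $\lambda_1>0$ and $n\ge2$, equality at some $\lambda>\lambda_1$ occurs only for $p(x)=x^n-\lambda_1^n$. Nonreal extremal polynomials do occur in Theorem~\ref{thm:strong}: for $n=3$ the points $1,\omega,\omega$ have $S_1=1+2\omega=i\sqrt3$ and $|p(\lambda)|=(\lambda-1)|\lambda-\omega|^2=\lambda^3-1$.

\section{No condition with $k\le n-2$ can be dropped}\label{sec:sharp}

We perturb $x^n-1$. To violate only the $k$-th condition, we ask for $S_k=-k\varepsilon$ and $S_j=0$ for the other $j\le n-2$. By \eqref{eq:newton} this means that $t^np(1/t)$ agrees with $\exp(\varepsilon t^k)$ modulo $t^{n-1}$, which fixes all coefficients of $p$ except those of $x^1$ and $x^0$. The constant term is fixed by $p(1)=0$. The linear coefficient is free, and the difficulty is hypothesis (i): the roots of $x^n-1$ lie on the boundary of the disk, and the term $\varepsilon x^{n-k}$ pushes some of them outward. A linear term $-B\varepsilon x$ with $B$ large enough pulls them all back in, and it also makes $S_{n-1}$ positive.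

\begin{example}\label{ex:n3}
For $n=3$, $k=1$, $B=2$ and $0<\varepsilon\le\frac14$ the recipe gives
\[
p_\varepsilon(x)=x^3+\varepsilon x^2-2\varepsilon x+\varepsilon-1=(x-1)\bigl(x^2+(1+\varepsilon)x+1-\varepsilon\bigr).
\]
The quadratic factor has negative discriminant, so its roots are conjugate, of modulus $\sqrt{1-\varepsilon}<1$. Here $S_1=-\varepsilon$ and $S_2=a_1^2-2a_2=\varepsilon^2+4\varepsilon>0$, while $p_\varepsilon(\lambda)-(\lambda^3-1)=\varepsilon(\lambda-1)^2>0$ for every $\lambda>1$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]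
Let $B=k^2+1$ and $N=\lfloor(n-2)/k\rfloor\ge1$. For $\varepsilon>0$ let
\[
p_\varepsilon(x)=\sum_{i=0}^N\frac{\varepsilon^i}{i!}x^{n-ik}-B\varepsilon x+c_\varepsilon,\qquad c_\varepsilon=B\varepsilon-\sum_{i=0}^N\frac{\varepsilon^i}{i!}.
\]
All exponents $n-ik$ are at least $2$. The polynomial $p_\varepsilon$ is real and monic of degree $n$, and $p_\varepsilon(1)=0$. Sorting by powers of $\varepsilon$,
\[
p_\varepsilon(x)=x^n-1+\varepsilon q(x)+\varepsilon^2r(x,\varepsilon),\qquad q(x)=x^{n-k}-Bx+B-1,
\]
with $r$ a polynomial in $x$ and $\varepsilon$. We take the $\lambda_i$ to be the roots of $p_\varepsilon$, with $\lambda_1=1$ and $\varepsilon$ small.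

\emph{Hypothesis (i).} Let $\zeta=e^{i\theta}$ be an $n$-th root of unity. At $(x,\varepsilon)=(\zeta,0)$ the partial derivative of $p_\varepsilon(x)$ in $x$ is $n\zeta^{n-1}\ne0$. By the holomorphic implicit function theorem, near this point the equation $p_\varepsilon(x)=0$ has a unique solution $x=x_\zeta(\varepsilon)$, which is holomorphic in $\varepsilon$, with $x_\zeta(0)=\zeta$ and $x_\zeta'(0)=-q(\zeta)/(n\zeta^{n-1})=-\zeta q(\zeta)/n$. For small $\varepsilon$ these $n$ roots are distinct, so they are all the roots of $p_\varepsilon$, and $x_1(\varepsilon)=1$ by uniqueness. For $\zeta\ne1$,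
\[
x_\zeta(\varepsilon)=\zeta\Bigl(1-\frac\varepsilon nq(\zeta)+O(\varepsilon^2)\Bigr),\qquad |x_\zeta(\varepsilon)|^2=1-\frac{2\varepsilon}n\operatorname{Re}q(\zeta)+O(\varepsilon^2).
\]
Since $\zeta^{n-k}=\zeta^{-k}$, we have $\operatorname{Re}q(\zeta)=B(1-\cos\theta)-(1-\cos k\theta)$. The addition formula gives $|\sin(m+1)y|\le|\sin my|+|\sin y|$, hence $|\sin ky|\le k|\sin y|$ by induction, and
\[
1-\cos k\theta=2\sin^2\frac{k\theta}2\le2k^2\sin^2\frac\theta2=k^2(1-\cos\theta).
\]
So $\operatorname{Re}q(\zeta)\ge(B-k^2)(1-\cos\theta)=1-\cos\theta>0$. For small $\varepsilon$, all roots other than $1$ lie in the open unit disk.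

\emph{Power sums.} We have $t^np_\varepsilon(1/t)=\sum_{i=0}^N\frac{\varepsilon^i}{i!}t^{ik}-B\varepsilon t^{n-1}+c_\varepsilon t^n$, and the sum consists of the terms of $\exp(\varepsilon t^k)$ of degree at most $n-2$. Let $\delta\ge0$ be the coefficient of $t^{n-1}$ in $\exp(\varepsilon t^k)$. As $t\to0$,
\[
t^np_\varepsilon(1/t)=\exp(\varepsilon t^k)-(B\varepsilon+\delta)t^{n-1}+O(t^n)=\exp(\varepsilon t^k)\bigl(1-(B\varepsilon+\delta)t^{n-1}+O(t^n)\bigr).
\]
Taking logarithms and using \eqref{eq:newton},
\[
-\sum_{j\ge1}\frac{S_j}jt^j=\varepsilon t^k-(B\varepsilon+\delta)t^{n-1}+O(t^n).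
\]
Since $k\ne n-1$, we read off $S_k=-k\varepsilon$, $S_j=0$ for $1\le j\le n-2$ with $j\ne k$, and $S_{n-1}=(n-1)(B\varepsilon+\delta)>0$.

\emph{Failure of the inequality.} The polynomial $p_\varepsilon(\lambda)-(\lambda^n-1)$ consists of $\varepsilon\lambda^{n-k}$, the terms $\frac{\varepsilon^i}{i!}\lambda^{n-ik}$ with $i\ge2$, and terms of degree at most $1$. As $n-k\ge2$, its leading term is $\varepsilon\lambda^{n-k}$, so it is positive for all large $\lambda$.
\end{proof}

\begin{remark}\label{rem:last}
For $k=n-1$ there is no coefficient left to adjust, and the construction breaks down, as it must by Theorem~\ref{thm:strong}. One can see this directly. Let $n\ge2$ and $\lambda_1=1$, and suppose that (i) holds, $S_1=\dots=S_{n-2}=0$ and $S_{n-1}$ is real. By \eqref{eq:newton} and $p(1)=0$ we get $p(x)=x^n+ax-(1+a)$ with $S_{n-1}=-(n-1)a$. Now $|1+a|=\prod_i|\lambda_i|\le1$ forces $a\le0$. So $S_{n-1}\ge0$ holds automatically, and $p(\lambda)-(\lambda^n-1)=a(\lambda-1)\le0$ for $\lambda\ge1$.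
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On a strong form of a conjecture of Boyle and Handelman},
\texttt{https://journals.uwyo.edu/index.php/ela/article/download/165/165/165}.
\end{thebibliography}
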